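# Bounding $|3A|$ by $|2A|$ in $\mathbb{Z}_p$ with a minimum cut

## The inequality $|3A|\ge \tfrac12(3|2A|-1)$ and its companions

Throughout, $p$ is a prime, $\mathbb{Z}_p$ is the group of residues modulo $p$, and all sets are nonempty unless we say otherwise. For $A,B\subset\mathbb{Z}_p$ put $A+B=\{a+b: a\in A,\ b\in B\}$, and let $hA=A+\dots+A$ with $h$ summands; repetition of elements is allowed. We always write
$$n=|2A|,\qquad s=|3A|.$$

**Theorem 1.** If $A\subset\mathbb{Z}_p$ and $n\le (p+1)/2$, then $s\ge (3n-1)/2$.

The theorem says this: as long as the double sums fill at most about half of $\mathbb{Z}_p$, the triple sums must be about one and a half times as numerous. Nothing is assumed about $|A|$ itself. The example to keep in mind is the progression $A=\{0,1,\dots,k-1\}$, for which $2A=\{0,\dots,2k-2\}$ and $3A=\{0,\dots,3k-3\}$. If these do not wrap around modulo $p$, then $n=2k-1$ and $s=3k-2=(3n-1)/2$, so equality holds.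

The statement is Conjecture 1.3 of "Double And Triple Sums Modulo A Prime" (https://gyarmatikati.web.elte.hu/publ/2A3A.pdf), where it is posed for $p\ge 29$ and $|A|\ge3$. Theorem 1 says that the conjecture is true, and that these two hypotheses are not needed. Among the results quoted as known with the problem are: $s\ge(3n-1)/2$ when $n<cp$ for some positive absolute constant $c$; $s>\sqrt2\,n$ when $6\le n<p/2$; and $s\ge (3n-1)/2=(3p+1)/4$ when $n=(p+1)/2$. We shall use none of these three.

Three further theorems go with Theorem 1. The first replaces $2A$ by a general summand and $3$ by a general $h$, the second describes the case of equality, and the third says that the bound cannot be improved for any possible $n$ in the range.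

**Theorem 2.** If $A,B\subset\mathbb{Z}_p$ and $|B|+|2A|-1\le p$, then
$$|B+A|\ge\min\bigl\{2|B|,\ |B|+\tfrac12(|2A|-1)\bigr\}.$$
Consequently, if $h\ge3$ and $|(h-1)A|+|2A|-1\le p$, then $|hA|\ge\frac h2(|2A|-1)+1$.

**Theorem 3.** Let $n\le(p+1)/2$. Then $s=(3n-1)/2$ if and only if $2A$ is an arithmetic progression (a single point counts as one).

**Theorem 4.** For every $n\le (p+1)/2$ that occurs as $|2A|$ for some $A\subset\mathbb{Z}_p$, the bound $s\ge\lceil(3n-1)/2\rceil$ is attained.

For $h=3$ the hypothesis of the second part of Theorem 2 reads $2n-1\le p$ and the conclusion reads $s\ge\frac32(n-1)+1=(3n-1)/2$, so Theorem 1 is the case $h=3$. We still prove Theorem 1 first, because the whole mechanism is visible there.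

Note that Theorem 3 speaks about $2A$ and not about $A$. For $A=\{0,1,3,4\}$ we have $2A=\{0,1,\dots,8\}$ and $3A=\{0,1,\dots,12\}$, so for $p\ge17$ we get $n=9\le(p+1)/2$ and $s=13=(3\cdot 9-1)/2$: equality. But $A$ is not a progression, since a four-term progression $P$ has $|2P|\le 7$.

## Cauchy–Davenport, and the sets with at most three elements

Our main tool for sizes of sumsets is the **Cauchy–Davenport theorem**: for $C,D\subset\mathbb{Z}_p$,
$$|C+D|\ge\min(p,\ |C|+|D|-1).$$

Translating $A$ translates $2A$ and $3A$; multiplying $A$ by a nonzero residue (dilating it) dilates $2A$ and $3A$. Neither operation changes $n$ or $s$. Let us try small sets by hand.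

If $|A|=1$, then $n=s=1$ and $(3n-1)/2=1$: equality.

If $|A|=2$ and $p$ is odd, we may take $A=\{0,1\}$. Then $n=3$, the condition $3\le(p+1)/2$ means $p\ge5$, and $3A=\{0,1,2,3\}$ has $s=4=(9-1)/2$: equality again. (For $p=2$ we have $|2A|=2>3/2$, outside the range.)

If $|A|=3$, there are only six sums $a+b$, so $n\le 6$. If $p=3$, then $n=3>2$ is outside the range; if $p\ge5$, Cauchy–Davenport gives $n\ge5$.

* If $n=5$, the range forces $p\ge11$. We need $s\ge7$, and Cauchy–Davenport applied to $3A=2A+A$ gives $s\ge\min(p,5+3-1)=7$. Done.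
* If $n=6$, again $p\ge11$. We need $s\ge 8.5$, that is, $s\ge9$. Cauchy–Davenport gives $s\ge 6+3-1=8$. We are one short.

The value $9$ is what really happens for $A=\{0,1,3\}$: in the integers, $2A=\{0,1,2,3,4,6\}$ and $3A=\{0,\dots,7\}\cup\{9\}$.

## Two first attempts: adding $A$ once, and comparing increments

**Attempt 1: write $3A=2A+A$.** Cauchy–Davenport gives $s\ge n+|A|-1$ when this is at most $p$. We want $s\ge n+\frac{n-1}{2}$, so this suffices only if $|A|\ge(n+1)/2$. In our range Cauchy–Davenport says $n\ge2|A|-1$, that is, $|A|\le(n+1)/2$. So the attempt succeeds exactly when $n=2|A|-1$, and otherwise it can be far off. For $A=\{1,3,9,\dots,3^{k-1}\}$ and $p$ large, all sums of two elements are distinct (look at base-$3$ digits), so $n=k(k+1)/2$. We need a gain of $(n-1)/2$, which is about $k^2/4$, while Cauchy–Davenport supplies $k-1$. The attempt fails because $A$ may be very small compared with $2A$.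

**Attempt 2: use $4A=2A+2A$.** In $4A$ the set $2A$ is a summand twice, and there Cauchy–Davenport is strong: since $2n-1\le p$,
$$|4A|\ge 2n-1. \tag{1}$$
Now suppose that the sizes $|2A|,|3A|,|4A|$ grew by decreasing increments:
$$|3A|-|2A|\ \ge\ |4A|-|3A|. \tag{2}$$
Then $2s\ge n+|4A|\ge 3n-1$, which is exactly Theorem 1. So (2) would finish the proof with the right constant.

But (2) is false. Take $A=\{0,1,5\}$ and $p\ge23$. The elements of $4A$ are the numbers $i+5j$ with $i,j\ge0$ and $i+j\le4$; they are distinct, because $i\le 4$, and lie in $[0,20]$. So there are $15$ of them, and likewise $|3A|=10$ and $|2A|=6$. The increments are $4$ and then $5$.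

**What can be saved.** In this example, $4A$ is large because of the elements $2,6,10$ of $2A$. If we keep only the part $X=\{0,1,5\}=A$ of $2A$, then $X+2A=3A$ and nothing new is created beyond $3A$; the price is the three discarded elements. This suggests weakening (2) as follows. Allow ourselves to replace $2A$ by some subset $X$, but pay one unit for each element thrown away:
$$|3A|-|2A|\ \ge\ \bigl(|2A|-|X|\bigr)+\bigl|(X+2A)\setminus 3A\bigr|\quad\text{for some }X\subset 2A. \tag{3}$$
For $X=2A$ this is (2). For $A=\{0,1,5\}$ and $X=A$ it says $4\ge3+0$, which is true.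

Is (3) still strong enough? Passing from $2A$ to $X$ loses $n-|X|$ in the Cauchy–Davenport bound for $X+2A$, and this is exactly what the first term on the right of (3) pays back: $(n-|X|)+(|X|+n-1)=2n-1$, whatever $|X|$ is. So everything rests on proving (3). Its right-hand side is the cost of blocking, by removing elements of $2A$ and of $4A\setminus3A$, all routes from $2A$ through $3A\setminus 2A$ to $4A\setminus 3A$; its left-hand side is the cost of blocking the same routes by removing the entire middle layer. We have to show that a cheapest blockade can be moved out of the middle layer. This is a Plünnecke-type argument.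

## Three layers, paths, cuts and flows

We set the scene in a general abelian group, with a general set $B$ in place of $2A$ (take $B=2A$ on a first reading). Let $A,B$ be finite nonempty subsets of an abelian group with $0\in A$. Put
$$V_0=B,\qquad V_1=(B+A)\setminus B,\qquad V_2=(B+2A)\setminus(B+A).$$
Because $0\in A$, we have $B\subset B+A\subset B+2A$. So $V_0,V_1,V_2$ are pairwise disjoint, and $|V_1|=|B+A|-|B|$.

**Definition (path).** A path is a triple $(u,v,w)\in V_0\times V_1\times V_2$ with $v-u\in A$ and $w-v\in A$. The pairs $(u,v)$ and $(v,w)$ are its first and second edge.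

**Definition (cut).** A cut is a set $S\subset V_0\cup V_1\cup V_2$ that meets every path. Given numbers $c_0,c_1,c_2>0$, its weight is $c(S)=\sum_i c_i|S\cap V_i|$.

**Max-flow min-cut theorem (Ford–Fulkerson), with vertex capacities.** Give each vertex of $V_i$ the capacity $c_i$. There are a cut $S$ of minimum weight and a function $f\ge 0$ on the set of paths such that
$$\sum_{P\ni x}f(P)\le c_i\quad\text{for every }x\in V_i,\ i=0,1,2,\qquad\text{and}\qquad \sum_P f(P)=c(S).$$

To get this from the version with capacities on edges, split each vertex $x$ into two, joined by an edge of capacity $c_i$; give the original edges infinite capacity; and add a source before $V_0$ and a sink after $V_2$. The network has no directed cycles, so a flow decomposes into flows along paths.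

**An example to draw on the board.** Take $A=\{0,1,3\}$ and $B=2A$, in $\mathbb{Z}$ or in $\mathbb{Z}_p$ with $p\ge13$. Here $4A=\{0,\dots,10\}\cup\{12\}$, so
$$V_0=\{0,1,2,3,4,6\},\quad V_1=\{5,7,9\},\quad V_2=\{8,10,12\}.$$
Consider the picture over $\mathbb{Z}$. The edges go from $2$ and $4$ to $5$, from $4$ and $6$ to $7$, and from $6$ to $9$; then from $5$ to $8$, from $7$ to $8$ and $10$, and from $9$ to $10$ and $12$. With $c_0=c_1=c_2=1$, the set $V_1$ is a cut of weight $3$. The three disjoint paths $(2,5,8)$, $(4,7,10)$, $(6,9,12)$, each with $f=1$, form a flow of total $3$, so no cut is cheaper. The sets $\{2,4,6\}\subset V_0$ and $V_2$ are cuts of weight $3$ too: here the minimum cut $V_1$ can be moved out of the middle layer without a change in weight.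

## Pushing a minimum cut out of the middle layer

**Lemma 6.** Let $A,B$ be finite nonempty subsets of an abelian group, $0\in A$, and let $c_0,c_1,c_2>0$ with $c_1^2=c_0c_2$. Then
$$c_1\bigl(|B+A|-|B|\bigr)\ \ge\ \min_{X\subseteq B}\Bigl(c_0\bigl(|B|-|X|\bigr)+c_2\bigl|(X+2A)\setminus(B+A)\bigr|\Bigr), \tag{4}$$
where $X=\varnothing$ is allowed (its value is $c_0|B|$).

With $B=2A$ and all $c_i=1$ this is (3). Other weights are used only for Theorem 3. We call the expression under the minimum the *value* of $X$.

**Step 1: the exchange property.** This step isolates the only place where commutativity is used: the two steps of a path may be interchanged. We claim: if $(u,v,w)$ is a path, then so is $(u,\,u+w-v,\,w)$.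

Let $a=v-u$ and $b=w-v$, both in $A$, and let $v'=u+w-v$. Then $v'=u+b=w-a$. From $v'=u+b$ we see $v'\in B+A$. If $v'$ were in $B$, then $w=v'+a\in B+A$, contrary to $w\in V_2$. So $v'\in V_1$. Finally $v'-u=b\in A$ and $w-v'=a\in A$, so $(u,v',w)$ is a path.

In the example, $(4,5,8)$ is exchanged with $(4,7,8)$, and $(6,7,10)$ with $(6,9,10)$.

**Step 2: a minimum cut and a maximum flow fit together.** This step extracts what the equality between flow and cut tells us. Take $S$ and $f$ from the max-flow min-cut theorem. Every path meets $S$, so $|P\cap S|\ge1$, and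
$$c(S)=\sum_P f(P)\ \le\ \sum_P f(P)\,|P\cap S|=\sum_{x\in S}\ \sum_{P\ni x}f(P)\ \le\ c(S).$$
So both inequalities are equalities. Equality in the second says that every $x\in S$ is saturated: $\sum_{P\ni x}f(P)=c_i$ for $x\in S\cap V_i$. Equality in the first says that every $P$ with $f(P)>0$ meets $S$ exactly once.

Write $S_i=S\cap V_i$. If $S_1=\varnothing$, put $S'=S$ and go to Step 6. In Steps 3–5 assume $S_1\ne\varnothing$.

**Step 3: the part of the graph blocked only in the middle.** This step defines the edges we shall count. Let $\mathcal P'$ be the set of all paths avoiding $S_0\cup S_2$. Since $S$ is a cut, each path in $\mathcal P'$ passes through $S_1$. Conversely, each $v\in S_1$ lies on some path of $\mathcal P'$: otherwise every path through $v$ meets $S_0\cup S_2$, so $S\setminus\{v\}$ is still a cut, and it is cheaper by $c_1>0$, contradicting minimality. In particular $\mathcal P'\neq\varnothing$.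

Let $U\subset V_0$ and $W\subset V_2$ be the sets of initial and terminal vertices of the paths in $\mathcal P'$. Let $E_{01}\subset U\times S_1$ and $E_{12}\subset S_1\times W$ be the sets of their first and second edges, and $e_{01},e_{12}>0$ the sizes of these sets. For $u\in U$ let $d^+(u)$ be the number of edges of $E_{01}$ starting at $u$. For $v\in S_1$ let $d^-(v)$ be the number of edges of $E_{01}$ ending at $v$ and $d^+(v)$ the number of edges of $E_{12}$ starting at $v$. For $w\in W$ let $d^-(w)$ be the number of edges of $E_{12}$ ending at $w$. Thus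
$$e_{01}=\sum_{u\in U}d^+(u)=\sum_{v\in S_1}d^-(v),\qquad e_{12}=\sum_{v\in S_1}d^+(v)=\sum_{w\in W}d^-(w).$$

Edges can be glued: if $(u,v)\in E_{01}$ and $(v,w)\in E_{12}$, then $(u,v,w)$ is a path with $u\notin S_0$ and $w\notin S_2$, so $(u,v,w)\in\mathcal P'$.

**Step 4: degrees are monotone along edges.** This step turns the exchange property into inequalities. We claim
$$d^+(u)\ge d^+(v)\ \text{ for }(u,v)\in E_{01},\qquad d^-(w)\ge d^-(v)\ \text{ for }(v,w)\in E_{12}. \tag{5}$$

For the first, fix $(u,v)\in E_{01}$. For each $w$ with $(v,w)\in E_{12}$, gluing gives $(u,v,w)\in\mathcal P'$, and Step 1 gives the path $(u,u+w-v,w)$. It has the same end vertices, so it too avoids $S_0\cup S_2$ and lies in $\mathcal P'$. Hence $(u,u+w-v)\in E_{01}$. Different $w$ give different vertices $u+w-v$. So at least $d^+(v)$ edges of $E_{01}$ start at $u$.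

For the second, fix $(v,w)\in E_{12}$. For each $u$ with $(u,v)\in E_{01}$, the same argument puts $(u,u+w-v,w)$ in $\mathcal P'$, so $(u+w-v,w)\in E_{12}$, and different $u$ give different vertices $u+w-v$. So at least $d^-(v)$ edges of $E_{12}$ end at $w$.

In the example with $S=V_1$ one finds $d^+(2)=1$ and $d^+(4)=d^+(6)=2$ in $V_0$, and $d^+(5)=1$ and $d^+(7)=d^+(9)=2$ in $V_1$; the five edges from $V_0$ to $V_1$ all satisfy (5).

**Step 5: counting edges with the flow, and moving the cut.** This step compares $e_{01}$ and $e_{12}$ in two ways, and the condition $c_1^2=c_0c_2$ forces equality. By Step 2, a path with $f>0$ through a vertex $v\in S_1$ meets $S$ only at $v$, so it lies in $\mathcal P'$; and $\sum_{P\ni v}f(P)=c_1$. Write $P=(u_P,v_P,w_P)$. Using the saturation of $S_1$, then (5), then the capacities in $V_0$,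
$$c_1e_{12}=\sum_{v\in S_1}c_1d^+(v)=\sum_{P\in\mathcal P'}f(P)\,d^+(v_P)\le\sum_{P\in\mathcal P'}f(P)\,d^+(u_P)=\sum_{u\in U}d^+(u)\sum_{P\in\mathcal P',\,P\ni u}f(P)\le c_0e_{01}. \tag{6}$$
In the same way, with the capacities in $V_2$,
$$c_1e_{01}=\sum_{v\in S_1}c_1d^-(v)=\sum_{P\in\mathcal P'}f(P)\,d^-(v_P)\le\sum_{P\in\mathcal P'}f(P)\,d^-(w_P)=\sum_{w\in W}d^-(w)\sum_{P\in\mathcal P',\,P\ni w}f(P)\le c_2e_{12}. \tag{7}$$
Multiplying (6) and (7) gives $c_1^2e_{01}e_{12}\le c_0c_2\,e_{01}e_{12}$. The two sides are equal and positive, since $c_1^2=c_0c_2$ and $e_{01},e_{12}>0$. Hence all inequalities in (6) and (7) are equalities.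

Look at the last inequality in (6). Each $u\in U$ has $d^+(u)>0$, and the inner sum is at most $c_0$, so equality means
$$\sum_{P\in\mathcal P',\,P\ni u}f(P)=c_0\quad\text{for every }u\in U.$$
Sum over $u\in U$, and compare with the sum over $v\in S_1$ of the saturation identity:
$$c_0|U|=\sum_{P\in\mathcal P'}f(P)=c_1|S_1|.$$
So $U$ and $S_1$ have the same weight. Put $S'=S_0\cup U\cup S_2$. It is a cut, because a path avoiding $S_0\cup S_2$ is in $\mathcal P'$ and starts in $U$. Its weight is $c(S)-c_1|S_1|+c_0|U|=c(S)$, because $U$ is disjoint from $S_0$. So $S'\subset V_0\cup V_2$ is a cut of minimum weight.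

**Step 6: reading off $X$.** This step translates the cut back into sumsets. In all cases we have a cut $S'\subset V_0\cup V_2$ of minimum weight. Let $X=B\setminus S'$. We claim that $(X+2A)\setminus(B+A)\subset S'\cap V_2$. Let $w=x+a+b\notin B+A$ with $x\in X$ and $a,b\in A$. Then $w\in V_2$. Also $x+a\notin B$, since otherwise $w=(x+a)+b\in B+A$; so $x+a\in V_1$, and $(x,x+a,w)$ is a path. It must meet $S'$; but $x\notin S'$, and $S'\cap V_1=\varnothing$, so $w\in S'$. This proves the claim. Therefore
$$c(S')\ \ge\ c_0\bigl(|B|-|X|\bigr)+c_2\bigl|(X+2A)\setminus(B+A)\bigr|.$$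
On the other hand $V_1$ is itself a cut, since every path has its middle vertex there. As $S'$ has minimum weight, $c(S')\le c_1|V_1|=c_1(|B+A|-|B|)$. Combining the two bounds proves (4). $\blacksquare$

## From the lemma to $s\ge(3n-1)/2$

**Proof of Theorem 1.** Translate so that $0\in A$. Apply Lemma 6 with $B=2A$ and $c_0=c_1=c_2=1$; then $B+A=3A$. We bound the value of each $X\subset2A$ from below by $2n-1-s$.

If $X\ne\varnothing$ and $x=|X|$, then $x+n-1\le2n-1\le p$; this is where $n\le(p+1)/2$ enters. So Cauchy–Davenport gives $|X+2A|\ge x+n-1$, and the value of $X$ is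
$$(n-x)+|(X+2A)\setminus3A|\ \ge\ (n-x)+(x+n-1)-s=2n-1-s.$$
If $X=\varnothing$, the value is $n$. Since $3A$ contains a translate of $2A$, we have $s\ge n$, so $n>2n-1-s$.

Lemma 6 now gives $s-n\ge2n-1-s$, that is, $s\ge(3n-1)/2$. $\blacksquare$

## A general summand $B$, and $h$-fold sums

**Proof of Theorem 2.** Translate so that $0\in A$; this only translates $B+A$ and $2A$. Use Lemma 6 with $c_0=c_1=c_2=1$.

For nonempty $X\subset B$ we have $|X|+|2A|-1\le|B|+|2A|-1\le p$, so by Cauchy–Davenport the value of $X$ is at least
$$|B|-|X|+\bigl(|X|+|2A|-1\bigr)-|B+A|=|B|+|2A|-1-|B+A|.$$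
For $X=\varnothing$ the value is $|B|$. The minimum in (4) is attained by some $X$. If it is attained by $X=\varnothing$, then $|B+A|-|B|\ge|B|$, so $|B+A|\ge2|B|$. Otherwise $|B+A|-|B|\ge|B|+|2A|-1-|B+A|$, so $|B+A|\ge|B|+\frac12(|2A|-1)$. This is the first claim.

For the consequence, we prove the bound by induction on $h$. For $h=2$ it reads $n\ge(n-1)+1$, an identity. Let $h\ge3$ and $|(h-1)A|+n-1\le p$. Since $|kA|$ is nondecreasing in $k$, the hypothesis also holds for the smaller values of $h$ that are at least $3$, so by induction $B=(h-1)A$ satisfies $|B|\ge\frac{h-1}2(n-1)+1$. Moreover $|B|\ge n>\frac12(n-1)$, so in the first claim the minimum is the second term, and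
$$|hA|=|B+A|\ge|B|+\tfrac12(n-1)\ge\tfrac{h-1}2(n-1)+1+\tfrac12(n-1)=\tfrac h2(n-1)+1.\qquad\blacksquare$$

Equality holds for $A=\{0,\dots,k-1\}$ while $|hA|=h(k-1)+1\le p$, since then $|2A|-1=2(k-1)$.

## Equality holds exactly when $2A$ is a progression

An arithmetic progression in $\mathbb{Z}_p$ is a set $\{a,a+d,\dots,a+(m-1)d\}$. A block of consecutive residues, that is, a progression of difference $1$, will be called an *arc*; for example, $\{p-1,0,1\}$ is an arc. The complement of an arc with fewer than $p$ elements is again an arc. We write $[i,j]$ for the integers from $i$ to $j$, and for their residues. One more classical theorem is needed.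

**Vosper's theorem.** If $C,D\subset\mathbb{Z}_p$, $|C|,|D|\ge2$ and $|C+D|=|C|+|D|-1\le p-2$, then $C$ and $D$ are arithmetic progressions with the same difference.

**Step 1: trivial cases.** This step clears the smallest cases, so that afterwards $p\ge5$ and $n\ge3$. If $|A|\ge2$, then $n\ge\min(p,3)$, which exceeds $(p+1)/2$ for $p\in\{2,3\}$. So for $p\le3$ we have $|A|=1$ and $n=s=1$, and both sides of the equivalence in Theorem 3 are true. Let $p\ge5$. If $n=1$, then $|A|=1$, and again both sides are true. Otherwise $|A|\ge2$ and $n\ge3$. Note that $n\le(p+1)/2<p$.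

**Step 2: if $2A$ is a progression, then $s=(3n-1)/2$.** Here we locate $A$ inside a short interval, so that sums can be computed in the integers. After a dilation the difference is $1$, so $2A$ is an arc of $n<p$ elements. For any $a_0\in A$ we have $A+a_0\subset2A$, so $A$ lies in an arc of $n$ residues. After a translation, $A$ is the reduction modulo $p$ of a set of integers $A'$ with $0,\ell\in A'\subset[0,\ell]$ and $\ell\le n-1$. Then $2A'\subset[0,2\ell]$ and $2\ell\le2n-2\le p-1$, so reduction modulo $p$ is injective on $[0,2\ell]$.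

Suppose first that $2\ell=p-1$. Then $\ell=(p-1)/2\le n-1\le(p-1)/2$, so $n=(p+1)/2$. The arc $2A$ contains $0$, $\ell$ and $2\ell=p-1$. Its complement is a nonempty arc avoiding these three residues, and $p-1$ and $0$ are neighbors, so it lies in one of the gaps $[1,\ell-1]$, $[\ell+1,p-2]$. Hence $2A\supset[\ell,p-1]\cup\{0\}$ or $2A\supset[0,\ell]\cup\{p-1\}$. The first set has $p-\ell+1=(p+3)/2$ elements and the second $\ell+2=(p+3)/2$ elements. Both numbers exceed $n$, a contradiction.

So $2\ell\le p-2$. Then the residue $p-1$ is not in $2A$, so the arc $2A$ is an interval of $\{0,\dots,p-2\}$. It lies in $[0,2\ell]$ and contains $0$ and $2\ell$, so $2A=[0,2\ell]$ and $n=2\ell+1$. Now $3A\supset2A+\{0,\ell\}=[0,2\ell]\cup[\ell,3\ell]=[0,3\ell]$, while $3A'\subset[0,3\ell]$. Since $3\ell=\frac32(n-1)\le\frac34(p-1)<p$, we get $s=3\ell+1=(3n-1)/2$.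

**Step 3: a gain of one from Vosper.** For the converse, let $s=(3n-1)/2$, so $n$ is odd and $n\ge3$; suppose that $2A$ is not a progression, and translate so that $0\in A$. This step improves the Cauchy–Davenport bound used before. We claim
$$|X+2A|\ge\min(p-1,\ x+n)\qquad\text{for every }X\subset2A\text{ with }x=|X|\ge2. \tag{8}$$
If $|X+2A|\ge p-1$ there is nothing to prove. Otherwise $|X+2A|\le p-2$, so Cauchy–Davenport gives $|X+2A|\ge x+n-1$. Equality would make $2A$ a progression, by Vosper's theorem. So $|X+2A|\ge x+n$.

The plan is to show that all values in Lemma 6 with $B=2A$ strictly exceed $c_1(s-n)$, which contradicts the lemma.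

**Step 4: the case $n\le(p-1)/2$.** Here the gain of one is enough. Since $x+n\le2n\le p-1$, (8) gives $|X+2A|\ge x+n$ for $x\ge2$. Take all $c_i=1$. For $x\ge2$ the value of $X$ is at least $(n-x)+(x+n)-s=2n-s=\frac{n+1}2$; for $x\le1$ it is at least $n-x\ge n-1$. We have $s-n=\frac{n-1}2$. Both $\frac{n+1}2$ and $n-1$ are larger (recall $n\ge3$). This contradicts Lemma 6.

**Step 5: reduction at the endpoint $n=(p+1)/2$.** This step disposes of small $p$ and shows why a new ingredient is needed. If $p=5$, then $n=3$. Here $|A|\ge3$ would give $n\ge5$, so $|A|=2$, and $2A=\{2a,a+b,2b\}$ is a progression with difference $b-a$, a contradiction. So $p\ge7$. Since $n=(p+1)/2$ is odd, $p\equiv1\pmod4$, hence $p\ge13$. Moreover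
$$s=\frac{3p+1}4,\qquad s-n=\frac{p-1}4,\qquad p-s=\frac{p-1}4,\qquad 2n-s=\frac{p+3}4.$$
With all $c_i=1$ we get stuck exactly here: $4A=\mathbb{Z}_p$, so the value of $X=2A$ is $p-s=\frac{p-1}4=s-n$, and there is no contradiction. When $X$ is so large, the sum $X+2A$ has no room in $\mathbb{Z}_p$ to grow by one more. The remedy is to make the elements of $V_2$ slightly more expensive and those of $V_0$ slightly cheaper, which Lemma 6 permits. The middle range of $x$ has a reserve, since $2n-s$ exceeds $s-n$ by $1$, and it can afford this.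

**Step 6: the endpoint with weights $(\lambda,1,\lambda^{-1})$.** Choose $\lambda$ with $\frac{p-1}{p+3}<\lambda<1$. Since $p\ge13$, $\lambda>\frac12$. Apply Lemma 6 with $B=2A$ and $(c_0,c_1,c_2)=(\lambda,1,\lambda^{-1})$; indeed $c_1^2=1=c_0c_2$. We check that every value exceeds $s-n=\frac{p-1}4$. The sizes $x=|X|$ run from $0$ to $n=\frac{p+1}2$.

* $x\le1$. The value is at least $\lambda(n-1)=\lambda\frac{p-1}2>\frac{p-1}4$, because $\lambda>\frac12$.
* $2\le x\le\frac{p-3}2$. Then $x+n\le p-1$, so $|X+2A|\ge x+n$ by (8). The value is at least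
$$\lambda(n-x)+\lambda^{-1}\max(0,x+n-s)\ \ge\ \lambda(n-x)+\lambda(x+n-s)=\lambda(2n-s)=\lambda\,\frac{p+3}4>\frac{p-1}4.$$
* $x=\frac{p-1}2=n-1$. Then $x+n=p$, so (8) gives $|X+2A|\ge p-1$. Put $k=p-1-s=\frac{p-5}4\ge2$. The value is at least $\lambda+k\lambda^{-1}$. Since
$$\lambda+k\lambda^{-1}-(1+k)=(1-\lambda)(k\lambda^{-1}-1)>0,$$
it exceeds $1+k=\frac{p-1}4$.
* $x=n$. Then $X=2A$, and $4A=\mathbb{Z}_p$ by Cauchy–Davenport, since $2n-1=p$. The value is $\lambda^{-1}(p-s)=\lambda^{-1}\frac{p-1}4>\frac{p-1}4$.

All values exceed $s-n$, contradicting Lemma 6. So $2A$ is an arithmetic progression, and Theorem 3 is proved. $\blacksquare$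

## Sets attaining $\lceil(3n-1)/2\rceil$

**Proof of Theorem 4.** First we find which $n\le(p+1)/2$ are impossible. The value $n=2$ never occurs: $|A|=1$ gives $n=1$, and $|A|\ge2$ gives $n\ge\min(p,3)$, so $n=2$ forces $p=2$, but then $2>3/2=(p+1)/2$. The value $n=4$ does not occur either: $4\le(p+1)/2$ means $p\ge7$, and then $|A|=1,2$ give $n=1,3$, while $|A|\ge3$ gives $n\ge5$.

For odd $n=2k-1$ take $A=\{0,\dots,k-1\}$. Then $2A=[0,2k-2]$ has $n$ elements, and $3A=[0,3k-3]$ with $3k-3=\frac32(n-1)\le\frac34(p-1)<p$. So nothing wraps around, and $s=3k-2=\frac{3n-1}2$.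

For even $n=2k\ge6$ take $A=\{0,\dots,k-2\}\cup\{k\}$, where $k\ge3$. In the integers,
$$2A=[0,2k-4]\cup[k,2k-2]\cup\{2k\}=[0,2k-2]\cup\{2k\},$$
because $k\le2k-3$. Adding $A$ once more,
$$3A=[0,3k-4]\cup[k,3k-2]\cup[2k,3k-2]\cup\{3k\}=[0,3k-2]\cup\{3k\},$$
because $k\le3k-3$. These have $2k$ and $3k$ elements. From $6\le 2k\le(p+1)/2$ we get $p\ge11$ and $3k\le\frac34(p+1)\le p-1$, so the sizes persist modulo $p$. Hence $|2A|=2k=n$ and $s=3k=\lceil(6k-1)/2\rceil$. $\blacksquare$

For $k=3$ this is the set $\{0,1,3\}$ from the beginning.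

## Beyond $n=(p+1)/2$

The remaining remark combines two results quoted with the problem; they are not proved here. The first: for $n\ge(p+3)/2$ one has $s\ge n(2p-n)/p$. The second: there is a positive absolute constant $C$ such that for every $m<\sqrt p/3$ there is a set $A\subset\mathbb{Z}_p$ with $|3A|\le p-m^2$ and $|2A|\ge p-m(2\sqrt p-m+3)-Cp^{1/4}$.

**Remark 5.** The bound $s\ge(3n-1)/2$ also holds for $n=(p+3)/2$ if $p\ge29$ and $|A|\ge3$. Some upper restriction on $n$ is necessary.

For the first assertion, put $n=(p+3)/2$ in the first quoted result: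
$$4s\ \ge\ \frac{(p+3)(3p-3)}p=3p+6-\frac9p>3p+5.$$
So $4s\ge3p+6$. But $3p+6$ is odd and $4s$ is even, so $4s\ge3p+7$, that is, $s\ge\frac{3p+7}4=\frac{3n-1}2$.

For the second, the inequality cannot hold for all $n$, even in the form $s\ge\min\bigl(p,(3n-1)/2\bigr)$. In the quoted construction take $m=\lfloor0.19\sqrt p\rfloor$. Since $m\ge 0.19\sqrt p-1$, we have $m^2\ge0.0361\,p-O(\sqrt p)$, so $s\le p-m^2\le0.9639\,p+O(\sqrt p)$. The function $m\mapsto m(2\sqrt p-m)$ is increasing for $m<\sqrt p$, so $m(2\sqrt p-m)\le(0.38-0.0361)p=0.3439\,p$; hence $n\ge0.6561\,p-O(\sqrt p)$ and $(3n-1)/2\ge0.984\,p-O(\sqrt p)$. So $s<\min\bigl(p,(3n-1)/2\bigr)$ for all large $p$. The exact threshold above $(p+3)/2$ is not determined here.
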